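
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\numberwithin{equation}{section}


\title{Unbounded hollow quasi-Fatou components of quasiregular maps}

\begin{abstract}
All multiply connected Fatou components of a transcendental entire function are bounded. We show that
the corresponding statement for quasiregular maps of transcendental type fails in every dimension
$d\ge 2$: there is such a map with a forward invariant quasi-Fatou component that is unbounded and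
whose complement has bounded components. In the plane we relate this phenomenon to the dilatation $K$
and to the growth of the maximum modulus $M(r,f)$: it occurs for $K$-quasiregular maps with
$\liminf_{r\to\infty}\log\log M(r,f)/\log\log r=p$ for every $p\in(1,K)$, and it cannot occur if this
lower limit exceeds $K$.
\end{abstract}


\section{The question and the answer}

\subsection*{Definitions}
Let $d\ge2$. A continuous map $f:\mathbb R^d\to\mathbb R^d$ is \emph{quasiregular} if it lies in the
Sobolev space $W^{1}_{d,\mathrm{loc}}(\mathbb R^d)$ and there is $K_O\ge1$ with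
$\|Df(x)\|^d\le K_O J_f(x)$ for almost every $x$; here $\|Df(x)\|$ is the operator norm of the
derivative and $J_f$ is the Jacobian. In the plane we call $f$ \emph{$K$-quasiregular} if
$\|Df\|^2\le KJ_f$ a.e.; the $1$-quasiregular maps of $\mathbb C$ are the entire functions. A
quasiregular map $f$ is of \emph{transcendental type} if $f(x)$ has no limit in
$\mathbb R^d\cup\{\infty\}$ as $x\to\infty$.

The iterates $f^k$ of a quasiregular map need not satisfy a common dilatation bound, so normality is
not a convenient starting point for dynamics. One asks directly that small open sets blow up: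
\[
J(f)=\Big\{x\in\mathbb R^d:\ \operatorname{cap}\Big(\mathbb R^d\setminus\bigcup_{k\ge1}f^k(U)\Big)=0
\text{ for every neighborhood $U$ of $x$}\Big\}.
\]
Neighborhoods are understood to be open; for non-constant $f$ the sets whose capacity is considered are
then closed. Here $\operatorname{cap}$ is conformal capacity. A compact set $C$ has
$\operatorname{cap}C=0$ if $\inf\int_G|\nabla\varphi|^d=0$, where $G\supset C$ is a bounded open set (its
choice is immaterial) and $\varphi$ runs through the functions in $C_0^\infty(G)$ with $\varphi\ge1$ on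
$C$; a closed set has capacity zero if all its compact subsets do. Closed balls of positive radius have
positive capacity, points have capacity zero, and a closed set that is a countable union of closed sets
of capacity zero has capacity zero. The set $J(f)$ is the \emph{Julia set}, and
$\mathcal{QF}(f)=\mathbb R^d\setminus J(f)$ is the \emph{quasi-Fatou set}. The latter is open, since a
neighborhood of $x$ is a neighborhood of all points near $x$; its components are the
\emph{quasi-Fatou components}. Such a component $U$ is \emph{wandering} if $f^m(U)$ and $f^n(U)$ lie in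
different components of $\mathcal{QF}(f)$ whenever $m\ne n$.

A domain in $\mathbb R^d$ is \emph{full} if its complement has no bounded components; otherwise it is
\emph{hollow}. When $d=2$, full domains are the simply connected ones, and hollow domains are the
multiply connected ones.

\subsection*{The conjecture}
Baker's theorem states that for a transcendental entire function all multiply connected Fatou components
are bounded, and hence wandering. This suggests the following, posed in \cite{Nicks}.

\begin{conjecture}\label{conj}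
If $f:\mathbb R^d\to\mathbb R^d$ is quasiregular of transcendental type, then all hollow quasi-Fatou
components of $f$ are bounded (and hence wandering).
\end{conjecture}

The conjecture is false in every dimension.

\begin{theorem}\label{thm:A}
For every $d\ge2$ there is a quasiregular map $f:\mathbb R^d\to\mathbb R^d$ of transcendental type with
a quasi-Fatou component $U$ that is hollow and unbounded. Moreover $f(U)\subset U$, so $U$ is not
wandering.
\end{theorem}

In the plane we can say more. Write $M(r,f)=\max_{|z|=r}|f(z)|$.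

\begin{theorem}\label{thm:B}
Let $d=2$ and $K>1$.
\begin{itemize}
\item[(a)] For every $p\in(1,K)$ there is a $K$-quasiregular map $f$ of transcendental type with an
unbounded hollow quasi-Fatou component $U$ such that $f(U)\subset U$ and
\[
\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log\log r}=p .
\]
\item[(b)] If $f$ is $K$-quasiregular of transcendental type and
$\displaystyle\liminf_{r\to\infty}\frac{\log\log M(r,f)}{\log\log r}>K$, then all hollow quasi-Fatou
components of $f$ are bounded.
\end{itemize}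
\end{theorem}

In particular, planar counterexamples to Conjecture~\ref{conj} exist with every dilatation $K>1$. The
borderline case, in which the lower limit equals $K$, is not settled here.

\subsection*{Why the dilatation matters}
Let $f$ be $K$-quasiregular on $\mathbb C$ and suppose that $U$ is an unbounded hollow component. Since
$U$ is hollow, there is a bounded open set $D$ that meets $J(f)$ and whose boundary
$\gamma$ lies in $U$. Put $m_l=\min_\gamma|f^l|$. We shall see in Section~\ref{sec:Bb} that, under the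
growth assumption of Theorem~\ref{thm:B}(b), $m_l\to\infty$, the images $f^l(D)$ eventually contain the
discs $B(0,m_l)$ and, because $U$ is unbounded, $f(U)\subset U$. Hence
\[
\max_{f(\gamma)}|f^l|=\max_\gamma|f^{l+1}|\ge M(m_l,f),\qquad \min_\gamma|f^l|=m_l ,
\]
where $\gamma$ and $f(\gamma)$ are fixed compact subsets of $U$. On the other hand $f^l$ omits on $U$
two fixed points of the plane, namely any two points of $J(f)$, and in the plane minus two points the
hyperbolic distance controls differences of $\log\log|z|$ near infinity. If $K=1$, then $f^l$ does not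
increase hyperbolic distances, so $\log\log M(m_l,f)-\log\log m_l$ would be bounded, which is false for
transcendental entire functions. If $K>1$, then $f^l$ is only $K^l$-quasiregular and may multiply
hyperbolic distances by about $K^l$. So the difference may be as large as $CK^l$. If
$\log\log M(r,f)\ge p\log\log r$, then $\log\log m_l$ grows at least like $p^l$, and there is a
contradiction when $p>K$, but none is in sight when $p<K$. Theorem~\ref{thm:B} says that this count is
correct on both sides of $p=K$.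

\subsection*{Plan}
Section~\ref{sec:traps} reduces the existence statements to finding an invariant set of a special shape,
and Section~\ref{sec:pinhole} shows by hand the local model that makes such a set possible. Sections
\ref{sec:power} and \ref{sec:A} prove Theorem~\ref{thm:A}, Section~\ref{sec:Ba} proves
Theorem~\ref{thm:B}(a), and Section~\ref{sec:Bb} proves Theorem~\ref{thm:B}(b). The first two results
use textbook facts only; the last also uses published results, which are stated where they are needed.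
Throughout, $B(x,r)$ and $\overline B(x,r)$ are open and closed balls, and we use that non-constant
quasiregular maps are open (Reshetnyak).

\section{Invariant sets built from shells and gates}\label{sec:traps}

\subsection{Maps with bounded stretching ratio}
All our examples are locally Lipschitz. We call a locally Lipschitz map $g$ between open subsets of
$\mathbb R^d$ a \emph{$\kappa$-map} if, for almost every $x$,
\[
J_g(x)>0\qquad\text{and}\qquad \|Dg(x)\|\le\kappa\min_{|v|=1}|Dg(x)v| .
\]
By the \emph{stretchings} of $g$ at $x$ we mean the numbers $|Dg(x)v|$, $|v|=1$. When $d=2$ and $J_g>0$,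
the second condition is equivalent to $\|Dg\|^2\le\kappa J_g$, because $J_g$ is the product of the largest
and the smallest stretching. Note also that the radial map $u\mapsto\varrho(|u|)u/|u|$, with $\varrho$
continuous, piecewise $C^1$, $\varrho(0)=0$ and $\varrho'>0$ off a finite set, has radial stretching
$\varrho'(|u|)$, tangential stretching $\varrho(|u|)/|u|$, and positive Jacobian a.e.

\begin{lemma}\label{lem:kappa}
\begin{itemize}
\item[(i)] If $g$ is a $\kappa$-map, then $\|Dg\|^d\le\kappa^{d-1}J_g$ a.e. In particular a $\kappa$-map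
$\mathbb R^d\to\mathbb R^d$ is quasiregular and non-constant.
\item[(ii)] If $g_i$ is a $\kappa_i$-map for $i=1,2$, then $g_1\circ g_2$ is a $\kappa_1\kappa_2$-map
wherever it is defined.
\item[(iii)] A continuous map that is locally Lipschitz on each set of a locally finite closed cover is
locally Lipschitz.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $J_g$ is the product of the $d$ singular values of $Dg$, one of which is $\|Dg\|$ while the others
are at least $\|Dg\|/\kappa$. Locally Lipschitz maps belong to $W^1_{d,\mathrm{loc}}$.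

(ii) Let $N$ be a null set, which we may take to be Borel. The area formula gives $\int_{E}J_{g_2}=0$ for
every bounded measurable $E\subset g_2^{-1}(N)$ with closure in the domain of $g_2$; as $J_{g_2}>0$ a.e.,
$g_2^{-1}(N)$ is null. Hence for a.e.\ $x$ the map $g_2$ is differentiable at $x$ and $g_1$ at $g_2(x)$,
with the inequalities of the definition, and the chain rule gives the claim.

(iii) Near a given point only the finitely many sets $A_1,\dots,A_r$ of the cover that contain it matter,
and in a small ball the map has a common Lipschitz constant $C$ on each $A_i$. Let $[y,z]$ be a segment in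
this ball. Start in some $A_i\ni y$ and pass to the last point of $[y,z]$ in $A_i$. If this is not $z$,
the points just beyond it lie in the other sets; as these are finitely many and closed, the point itself
lies in a set $A_{i'}$, $i'\neq i$, that contains points of the segment arbitrarily close beyond it, and
we continue in $A_{i'}$. No set is used twice, so we arrive at $z$ after at most $r$ steps, with total
increment at most $C|y-z|$.
\end{proof}

\subsection{Traps}
To recognize an unbounded hollow component it is enough to find a suitable invariant subset of it.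

\begin{lemma}\label{lem:trap}
Let $f$ be a non-constant quasiregular map with $J(f)\ne\emptyset$. Let $W\subset\mathbb R^d$ be open,
connected and unbounded with $f(W)\subset W$, and suppose that all components of $\mathbb R^d\setminus W$
are bounded and that $\mathbb R^d\setminus W$ contains a closed ball $B_0$ of positive radius. Then $W$
lies in a component $U$ of $\mathcal{QF}(f)$ that is unbounded and hollow, and $f(U)\subset U$.
\end{lemma}

\begin{proof}
We have $f^k(W)\subset W$ for all $k$, so $\mathbb R^d\setminus\bigcup_{k\ge1}f^k(W)\supset B_0$, which has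
positive capacity. As $W$ is a neighborhood of each of its points, $W\subset\mathcal{QF}(f)$. Let $U$ be
the component of $\mathcal{QF}(f)$ containing $W$; it is unbounded. The set
$\mathbb R^d\setminus U\supset J(f)$ is non-empty, and each of its components is a connected subset of
$\mathbb R^d\setminus W$, hence bounded. So $U$ is hollow.

Next, $f(\mathcal{QF}(f))\subset\mathcal{QF}(f)$: if the forward images of an open set $V\ni x$ omit a set of
positive capacity, then so do those of $f(V)$, which is an open neighborhood of $f(x)$. Thus $f(U)$ is a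
connected subset of $\mathcal{QF}(f)$. It meets $U$, because $f(W)\subset W\subset U$. Therefore
$f(U)\subset U$.
\end{proof}

The hypothesis $J(f)\neq\emptyset$ cannot be dropped from this argument: it excludes $U=\mathbb R^d$. Our
sets $W$ will have the following form: large round shells, joined through narrow gates.

\begin{lemma}\label{lem:shells}
Let $0<s_0<s_1<t_1<s_2<t_2<\cdots$ with $s_j\to\infty$. Put $S_j=\{s_j\le|x|\le t_j\}$ and
$V_j=\{t_j<|x|<s_{j+1}\}$ for $j\ge1$, and $V_0=\{s_0<|x|<s_1\}$. For every $j\ge1$ let $G_j\subset S_j$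
be connected, relatively open in $S_j$, and meet both spheres $\{|x|=s_j\}$ and $\{|x|=t_j\}$. Then
\[
W=V_0\cup\bigcup_{j\ge1}(G_j\cup V_j)
\]
is open, connected and unbounded, all components of $\mathbb R^d\setminus W$ are bounded, and
$\mathbb R^d\setminus W\supset\overline B(0,s_0)$.
\end{lemma}

\begin{proof}
The complement of $W$ is $\overline B(0,s_0)\cup\bigcup_{j\ge1}(S_j\setminus G_j)$, a locally finite union
of compact sets, so $W$ is open. Each $V_j$ is connected as $d\ge2$, and $G_j$ contains a boundary point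
of $V_{j-1}$ and one of $V_j$. Hence $V_{j-1}\cup G_j\cup V_j$ is connected, and so is $W$. It is
clearly unbounded. The function $|x|$ maps a connected subset of $\mathbb R^d\setminus W$ onto an interval
contained in the union of the disjoint intervals $[0,s_0],[s_1,t_1],[s_2,t_2],\dots$, hence into one of
them. So components of $\mathbb R^d\setminus W$ are bounded.
\end{proof}

\subsection{Points of the Julia set}
Our maps will have contracting inverse branches defined on very large balls. This produces repelling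
fixed points in $J(f)$.

\begin{lemma}\label{lem:julia}
Let $f$ be a non-constant quasiregular map with $f(0)=0$. Suppose that for $j\ge j_1$ there are
$0<r_j<R_j$, with $R_j\to\infty$, and maps $\gamma_j:B(0,R_j)\to\overline B(0,r_j)$ with Lipschitz constant
at most $\frac12$ such that
\[
f\circ\gamma_j=\mathrm{id}\qquad\text{and}\qquad |f(x)|>r_{j+1}\ \text{ for } |x|=R_j .
\]
Then $J(f)\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $j\ge j_1$. Since $\gamma_j$ maps $\overline B(0,r_j)$ into itself and is a contraction, it has a fixed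
point $p_j$ there. Let $V$ be a neighborhood of $p_j$. The sets $\gamma_j^k(B(0,R_j))$, $k\ge1$, contain
$p_j$, and their diameters tend to $0$; so one of them lies in $V$, and then $f^k(V)\supset B(0,R_j)$.

The set $f(B(0,R_j))$ is open, contains $0=f(0)$, and its boundary lies in $f(\partial B(0,R_j))$, which
does not meet $\overline B(0,r_{j+1})$. Hence
\[
f(B(0,R_j))\supset\overline B(0,r_{j+1})\supset\gamma_{j+1}(B(0,R_{j+1})),
\]
and applying $f$ we get $f^2(B(0,R_j))\supset B(0,R_{j+1})$. Inductively, the sets $f^k(V)$ cover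
$B(0,R_i)$ for every $i\ge j$, that is, $\bigcup_{k\ge1}f^k(V)=\mathbb R^d$. So $p_j\in J(f)$.
\end{proof}

\section{The pinhole}\label{sec:pinhole}

We now show the mechanism behind both constructions in the plane, where it can be computed by hand. This
section is a heuristic; only the identity \eqref{eq:pin} is used later. Fix
radii $a_1<a_2<\cdots$ that increase very rapidly, and think of $W$ in Lemma~\ref{lem:shells} with a thin
shell $S_j$ around the circle $|z|=a_j$. We want a map that sends each $V_j$ into $V_{j+1}$, and sends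
each gate $G_j$ into $V_j\cup G_{j+1}\cup V_{j+1}$. The simplest map that sends the circle of radius $a_j$
to the circle of radius $a_{j+1}$ is $z\mapsto a_{j+1}(z/a_j)^{n_j}$. In logarithmic coordinates
$z=a_je^{\zeta}$ in the source and $a_{j+1}e^{\zeta'}$ in the target, it is $\zeta'=n_j\zeta$. Write
$\zeta=\tau+i\eta$.

A map $\zeta\mapsto\zeta'$ that multiplies each $\zeta$ by a positive number preserves the double cone
$\{|\eta|<\varepsilon|\tau|\}$. So a double cone is a natural candidate for the gate, except that it is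
disconnected: it lacks its vertex $\zeta=0$. We must add a small disc, the pinhole (Figure~\ref{fig:gate}):
\[
G_j=\{|\eta|<\varepsilon|\tau|\}\cup\{|\zeta|<g_j\}\qquad\text{(inside $S_j$)}.
\]
Under $\zeta'=n_j\zeta$ the disc $|\zeta|<g_j$ becomes the disc $|\zeta'|<n_jg_j$. Looking at points on
the imaginary axis we see that it lies in $G_{j+1}$ only if $g_{j+1}\ge n_jg_j$. Then
$g_j\ge n_1\cdots n_{j-1}g_1$, and the discs soon do not fit into the shells. Composing with a fixed
diffeomorphism does not help when $n_j\to\infty$, since its derivative at $0$ does not vanish.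

Now compose with the map $u\mapsto2|u|u$, that is, take
$\zeta'=2|n_j\zeta|\,n_j\zeta=2n_j^2|\zeta|\zeta$. It still multiplies $\zeta\ne0$ by a positive number, so
it preserves the double cone, but it sends the disc of radius $g_j$ to the disc of radius
$2n_j^2g_j^2$. If $n_{j+1}=5n_j$, then
\begin{equation}\label{eq:pin}
g_j=\frac1{50n_j^2}\qquad\text{satisfies}\qquad 2n_j^2g_j^2=\frac{1}{1250n_j^2}=g_{j+1},
\end{equation}
so the pinholes are mapped into each other. The price is that $u\mapsto2|u|u$ is not conformal. Its radial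
stretching $4|u|$ is twice its tangential stretching $2|u|$, so the dilatation is $2$, \emph{independently
of $j$}. This is the freedom that quasiregular maps have and entire functions do not.

It remains to produce a single map that has this form near one point of each circle $|z|=a_j$, maps
shells to shells, and is of transcendental type. The last point requires that the degree changes: with a
constant degree $n$ the map would tend to $\infty$ like a power. So near $|z|=a_j$ the map must pass from
degree $n_j$ to degree $n_{j+1}$. It must therefore have additional zeros there, and the gate must avoid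
them.

\begin{figure}[ht]
\begin{tikzpicture}[scale=1]
\fill[gray!35] (-2,-1.5) rectangle (3,1.5);
\fill[white] (0,0)--(-2,0.5)--(-2,-0.5)--cycle;
\fill[white] (0,0)--(3,0.75)--(3,-0.75)--cycle;
\fill[white] (0,0) circle (0.3);
\draw (-2,-1.5)--(-2,-0.5);
\draw (-2,0.5)--(-2,1.5);
\draw (3,-1.5)--(3,-0.75);
\draw (3,0.75)--(3,1.5);
\draw[->] (-4,0)--(5.2,0) node[right] {$\tau$};
\node at (-3,0.5) {$V_{j-1}$};
\node at (4,0.5) {$V_j$};
\node at (2.2,0.27) {$G_j$};
\node at (0.3,1.1) {$S_j\setminus G_j$};
\end{tikzpicture}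
\caption{A gate in logarithmic coordinates, not to scale. The thin shell $S_j$ around the sphere
$|x|=a_j$ appears as a vertical strip, with the large shells $V_{j-1}$ and $V_j$ on its two sides. The
gate $G_j$ (white) is a double cone together with a small ball around its vertex. The shaded set
$S_j\setminus G_j$ is left out of $W$.}
\label{fig:gate}
\end{figure}

\section{Power maps in $\mathbb R^d$}\label{sec:power}

We need a substitute for $z\mapsto z^n$ and for the logarithm. Let
\[
Q=[0,1]^{d-1},\quad c=(\tfrac12,\dots,\tfrac12)\in Q,\quad \omega=(0,\dots,0,1)\in S^{d-1},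
\]
let $e_1=(1,0,\dots,0)\in\mathbb R^{d-1}$, and let $\sigma$ be the reflection of $\mathbb R^d$ in
$\{x_d=0\}$.

There is a bi-Lipschitz homeomorphism $\beta$ of $Q$ onto the closed upper hemisphere
$\{x\in S^{d-1}:x_d\ge0\}$ that maps $\partial Q$ onto the equator $\{x_d=0\}$ and $c$ to $\omega$. Indeed,
map $Q$ to $[-1,1]^{d-1}$ by $y\mapsto2(y-c)$, then to the closed unit ball of $\mathbb R^{d-1}$ by
$z\mapsto z|z|_\infty/|z|$, then to the hemisphere by
$z\mapsto(\sin(\frac\pi2|z|)\frac z{|z|},\cos(\frac\pi2|z|))$. The second map is bi-Lipschitz because it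
and its inverse $z\mapsto z|z|/|z|_\infty$ are homogeneous of degree $1$ and Lipschitz on the unit sphere;
the third is the restriction of a diffeomorphism defined on a larger ball.

Let $\phi(u)=\operatorname{dist}(u,2\mathbb Z)$ and $\Phi(y)=(\phi(y_1),\dots,\phi(y_{d-1}))\in Q$. Define
$Z:\mathbb R\times\mathbb R^{d-1}\to\mathbb R^d\setminus\{0\}$ by
\[
Z(t,y)=\begin{cases}e^t\beta(\Phi(y)) &\text{if }\sum\lfloor y_i\rfloor\text{ is even},\\
e^t\sigma\beta(\Phi(y)) &\text{if }\sum\lfloor y_i\rfloor\text{ is odd}.\end{cases}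
\]
If some $y_i$ is an integer, then $\Phi(y)\in\partial Q$ and $\beta(\Phi(y))$ lies on the equator, so the
two formulas agree there. Hence $Z$ is continuous, and on each closed cell $\mathbb R\times(k+Q)$,
$k\in\mathbb Z^{d-1}$, one of the two formulas holds throughout. We record its properties.

\begin{itemize}
\item[(Z1)] \emph{Cells.} $Z$ maps $\mathbb R\times(k+Q)$ homeomorphically, with locally Lipschitz inverse,
onto the closed upper (lower) half-space minus $0$ if $\sum k_i$ is even (odd). It maps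
$\mathbb R\times(k+\operatorname{int}Q)$ onto the open half-space. This holds because $\Phi$ maps $k+Q$
isometrically onto $Q$. By Lemma~\ref{lem:kappa}(iii), $Z$ is locally Lipschitz.
\item[(Z2)] \emph{Scaling.} $|Z(t,y)|=e^t$, $Z(t+t',y)=e^{t'}Z(t,y)$ and $Z(t,c)=e^t\omega$.
\item[(Z3)] \emph{Reflections.} Let $s$ be the reflection of $\mathbb R\times\mathbb R^{d-1}$ in a
hyperplane $\{y_i=m\}$ with $m\in\mathbb Z$. Then $Z\circ s=\sigma\circ Z$. Indeed
$\phi(2m-u)=\phi(u)$, and $\lfloor2m-u\rfloor=2m-1-\lfloor u\rfloor$ for $u\notin\mathbb Z$, so $s$ changes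
the parity of $\sum\lfloor y_i\rfloor$; points with integer coordinates are covered by continuity. Applying
this to $\{y_i=m\}$ and $\{y_i=m+1\}$ gives $Z(t,y+2k)=Z(t,y)$ for $k\in\mathbb Z^{d-1}$.
\item[(Z4)] \emph{Stretchings.} There is $L\ge1$ with $L^{-1}e^t|v|\le|DZ(t,y)v|\le Le^t|v|$ for a.e.\
$(t,y)$ and all $v$. On $\mathbb R\times Q$ we have, for $v=(v_t,v_y)$,
$|DZ(t,y)v|^2=e^{2t}(v_t^2+|D\beta(y)v_y|^2)$ a.e., since the image of $D\beta$ is tangential to the sphere
and hence orthogonal to $\beta$; other cells are obtained by isometries.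
\item[(Z5)] \emph{Orientation.} We may assume $J_Z>0$ a.e. On an open cell, $Z$ is a locally bi-Lipschitz
homeomorphism onto a domain, so $J_Z$ has constant sign a.e. By (Z3), $J_Z\circ s=J_Z$, so the sign is the
same on all cells. If it is negative, replace $\beta$ by its composition with
$(y_1,y_2,\dots)\mapsto(1-y_1,y_2,\dots)$, which still maps $c$ to $\omega$.
\end{itemize}

For $d=2$ this gives $\beta(y)=(\cos\pi y,\sin\pi y)$, that is, $Z(t,y)=e^{t+i\pi y}$ and $\omega=i$, and the
maps of the next lemma are $P_n(z)=z^n$.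

\begin{lemma}\label{lem:power}
For every integer $n\ge1$ there is a unique map $P_n:\mathbb R^d\to\mathbb R^d$ with
\[
P_n(0)=0,\qquad P_n(Z(t,y))=Z(nt,ny).
\]
It is a surjective $L^4$-map, and $|P_n(x)|=|x|^n$, $P_n(\lambda x)=\lambda^nP_n(x)$ for $\lambda>0$, and
$P_m\circ P_n=P_{mn}$. If $n\equiv1\pmod4$, then
\begin{equation}\label{eq:log}
P_n(Z(t,c+\eta))=Z(nt,c+n\eta)\qquad(t\in\mathbb R,\ \eta\in\mathbb R^{d-1}).
\end{equation}
\end{lemma}

\begin{proof}
Uniqueness is clear, as $Z$ is onto $\mathbb R^d\setminus\{0\}$. By (Z1) we can define $P_n$ on the closed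
upper half-space minus $0$ by $P_n(Z(t,y))=Z(nt,ny)$ for $y\in Q$, and on the closed lower half-space minus
$0$ by $P_n=\sigma P_n\sigma$. The definitions agree on $\{x_d=0\}$: there $y\in\partial Q$, so some $y_i$
and hence some $ny_i$ is an integer, and $Z(nt,ny)$ is fixed by $\sigma$. So $P_n$ is well defined and
commutes with $\sigma$.

To see that $P_n(Z(t,y))=Z(nt,ny)$ holds for all $y\in\mathbb R^{d-1}$, compare $F_1(t,y)=P_n(Z(t,y))$ and
$F_2(t,y)=Z(nt,ny)$. Let $s$ be the reflection in $\{y_i=m\}$. Then $F_1\circ s=\sigma F_1$ by (Z3). Also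
$n\cdot s(t,y)=s'(nt,ny)$ with the reflection $s'$ in $\{y_i=nm\}$, so $F_2\circ s=\sigma F_2$. Since
$F_1=F_2$ on $\mathbb R\times Q$, and every cell is the image of $\mathbb R\times Q$ under a product of such
reflections, $F_1=F_2$.

The formulas for $|P_n(x)|$, $P_n(\lambda x)$ and $P_m\circ P_n$ follow from (Z2) and the defining relation.
$P_1$ is the identity. For $n\ge2$ the set $n(\mathbb R\times Q)=\mathbb R\times[0,n]^{d-1}$ contains the
cells of $Q$ and $e_1+Q$, so $P_n$ is surjective by (Z1). If $n\equiv1\pmod4$, then all coordinates of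
$nc-c$ equal the even number $\frac{n-1}2$, and \eqref{eq:log} follows from the periodicity in (Z3).

On each closed half-space minus $0$ we have $P_n=Z\circ(n\,\cdot)\circ(Z|)^{-1}$, where $Z|$ is the
restriction of $Z$ to one cell. So $P_n$ is continuous and, by Lemma~\ref{lem:kappa}(iii), locally Lipschitz
off $0$; moreover $J_{P_n}>0$ a.e.\ by (Z5), and by (Z4) its stretchings lie between $nL^{-2}|x|^{n-1}$ and
$nL^2|x|^{n-1}$ a.e. It remains to treat the origin. Let $C$ be a Lipschitz constant of $P_n$ on the unit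
sphere, and let $x=r\xi$, $y=s\xi'$ with $|\xi|=|\xi'|=1$ and $0<s\le r\le1$. By homogeneity
\[
|P_n(x)-P_n(y)|\le(r^n-s^n)+s^n|P_n(\xi)-P_n(\xi')|\le n(r-s)+Cs|\xi-\xi'|\le(n+2C)|x-y|,
\]
since $s|\xi-\xi'|\le|s\xi-x|+|x-y|\le2|x-y|$. The case $y=0$ is clear from $|P_n(x)|=|x|^n$. So $P_n$ is
locally Lipschitz on $\mathbb R^d$ and is an $L^4$-map.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{One auxiliary map}
Near $|x|=a_j$ we shall set $f(x)=a_{j+1}H(P_{n_j}(x/a_j))$ with a single map $H$, the same for all $j$. What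
must $H$ do? It must be the identity near $0$ and a multiple of $P_5$ near $\infty$, so that $f$
passes from degree $n_j$ to degree $5n_j$. It must be the map $u\mapsto2|u|u$ of Section~\ref{sec:pinhole} in
logarithmic coordinates at $\omega$. It must map the outer part of the ray through $\omega$ well outside the
unit sphere, so that the cone leaves the shell. Finally, it must have a zero other than the origin; this
makes $f$ transcendental and, by an inverse branch at this zero, provides points of $J(f)$.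

Put $N^*=Z\big(\overline B((0,c),\frac12)\big)$. Note that
$\overline B((0,c),\frac12)\subset\mathbb R\times Q$ and $N^*\subset\{e^{-1/2}\le|x|\le e^{1/2}\}$.

\begin{lemma}\label{lem:H}
There are $\kappa\ge1$, $\mu\in(0,1)$, $A>1$, $\varepsilon\in(0,\frac12)$ with $\varepsilon A<\frac12$,
$\delta\in(0,e^{-1})$ and a $\kappa$-map $H:\mathbb R^d\to\mathbb R^d$ with the following properties.
\begin{itemize}
\item[(H1)] $H(x)=x$ if $|x|\le e$ and $x\notin N^*$; in particular $H(0)=0$.
\item[(H2)] $H(Z((0,c)+u))=Z((0,c)+2|u|u)$ for $|u|\le\frac12$.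
\item[(H3)] $H=\mu P_5$ on $\{|x|\ge e^A\}$, and $\mu e^{5A}>e^A$.
\item[(H4)] $|H(Z(s,c+\eta))|\ge e^{1/2}$ whenever $1\le s\le A$ and $|\eta|\le\varepsilon A$.
\item[(H5)] There is a Lipschitz map $\psi:B(0,\delta)\to\mathbb R^d$ with $H\circ\psi=\mathrm{id}$ and
$e<|\psi|<e^A$ whose image is relatively compact in the open lower half-space $\{x_d<0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: from the identity to $P_5$.} The map $P_5$ fixes $\omega$, and by \eqref{eq:log} it is
multiplication by $5$ in logarithmic coordinates there. We first change $P_5$ near this fixed point so that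
it becomes the identity there. Let $\ell(r)=r$ on $[0,\frac1{50}]$, and let $\ell$ be linear on
$[\frac1{50},\frac1{10}]$ with $\ell(\frac1{10})=\frac12$, so with slope $6$. Put
$N=Z(\overline B((0,c),\frac1{10}))$, and let
\[
\widetilde P=P_5\ \text{ off } N,\qquad \widetilde P\big(Z((0,c)+u)\big)=Z\big((0,c)+\ell(|u|)u/|u|\big)\ \text{ for }|u|\le\tfrac1{10}.
\]
For $|u|=\frac1{10}$ both definitions give $Z((0,c)+5u)$. The radial map in the second formula has radial
stretchings $1$ or $6$ and tangential stretchings in $[1,5]$. Hence, by (Z4), (Z5) and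
Lemma~\ref{lem:kappa}, $\widetilde P$ is a $\kappa'$-map for some $\kappa'$, and
$\widetilde P=\mathrm{id}$ near $\omega$. On the ray through $\omega$,
$\widetilde P(e^s\omega)=e^{\ell(s)}\omega$ for $0\le s\le\frac1{10}$
and $\widetilde P(e^s\omega)=e^{5s}\omega$ for $s\ge\frac1{10}$; so $\widetilde P$ maps $[1,\infty)\omega$
increasingly onto itself.

Next we move $\omega$ to the origin. Let $\chi=1$ on $[0,1]$, $\chi(s)=(3-s)/2$ on $[1,3]$, $\chi=0$ on
$[3,\infty)$, and $T(x)=x+\chi(|x|)\omega$. As $x\mapsto\chi(|x|)\omega$ is $\frac12$-Lipschitz, $T$ is a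
bi-Lipschitz homeomorphism of $\mathbb R^d$ with stretchings in $[\frac12,\frac32]$. Also $J_T>0$ a.e.,
because $\det(I+B)>0$ if $\|B\|\le\frac12$. So $T$ and $T^{-1}$ are $3$-maps. Let
\[
H_0=T^{-1}\circ\widetilde P\circ T .
\]
\begin{itemize}
\item There is $r_0\in(0,1)$ such that for $|x|\le r_0$ we have $T(x)=x+\omega$ and
$\widetilde P(x+\omega)=x+\omega$, hence $H_0(x)=x$.
\item If $|x|\ge3$, then $T(x)=x\notin N$ and $|P_5(x)|\ge3$, so $H_0(x)=P_5(x)$.
\item $T(s\omega)=(s+\chi(s))\omega$, so $T$ maps $[0,\infty)\omega$ increasingly onto $[1,\infty)\omega$.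
Hence $H_0$ maps $[0,\infty)\omega$ increasingly onto itself.
\end{itemize}
Rescale: let $\rho=e/r_0$, $H_1(x)=\rho H_0(x/\rho)$, $\mu=\rho^{-4}<1$ and $A=\log(3\rho)>1$. Then
\begin{equation}\label{eq:H1}
H_1=\mathrm{id}\ \text{ on }|x|\le e,\qquad H_1=\mu P_5\ \text{ on }|x|\ge e^A,\qquad |H_1(s\omega)|\ge e\ \text{ for }s\ge e .
\end{equation}
Also $\mu e^{5A}=\rho^{-4}(3\rho)^5=81e^A>e^A$.

\emph{Step 2: the pinhole.} Put $H=H_1$ off $N^*$, and define $H$ on $N^*$ by (H2). The definitions match for
$|u|=\frac12$, since $H_1=\mathrm{id}$ on $N^*$. The radial map $u\mapsto2|u|u$ has radial stretching $4|u|$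
and tangential stretching $2|u|$, and its Jacobian is positive off $0$. So, as in Step 1, $H$ is a
$\kappa$-map for some $\kappa$. Now (H1), (H2) and (H3) hold by construction and \eqref{eq:H1}. For $s\ge1$
we have $|Z(s,y)|=e^s\ge e$, so $H=H_1$ at $Z(s,y)$, and $|H(e^s\omega)|\ge e$ for $1\le s\le A$; (H4)
follows for small $\varepsilon$ by uniform continuity.

\emph{Step 3: the second zero.} Let $y^*=(\frac{13}{10},\frac1{10},\dots,\frac1{10})$. It lies in the
interior of $e_1+Q$, and $5y^*=c+6e_1$. For $|u|<\frac12$ put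
\[
\pi\big(Z((0,c)+u)\big)=Z\big((0,y^*)+u/5\big).
\]
As $|u/5|<\frac1{10}$, the point $(0,y^*)+u/5$ lies in the interior of $\mathbb R\times(e_1+Q)$. So $\pi$ is
locally Lipschitz on a neighborhood of $\omega$ and has values in the open lower half-space. There
$\widetilde P=P_5$, because $N$ lies in the upper half-space. By $2$-periodicity,
$P_5(Z((0,y^*)+u/5))=Z((0,c+6e_1)+u)=Z((0,c)+u)$, that is, $\widetilde P\circ\pi=\mathrm{id}$.

Let $\psi_0=T^{-1}\circ\pi\circ T$ near $0$, which makes sense as $T(0)=\omega$. Then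
$H_0\circ\psi_0=\mathrm{id}$. Since $T^{-1}(v)=v-\chi(|T^{-1}(v)|)\,\omega$ with $\chi\ge0$, the map $\psi_0$
has values in the open lower half-space. Let $\psi(y)=\rho\psi_0(y/\rho)$. Then $H_1\circ\psi=\mathrm{id}$
near $0$. The point $x^*=\psi(0)$ is not $0$, and $H_1(x^*)=0$. Hence \eqref{eq:H1} gives $|x^*|>e$ and
$|x^*|<e^A$. So, if $\delta$ is small, then $\psi$ is Lipschitz on $B(0,\delta)$, $e<|\psi|<e^A$ there,
and the image is relatively compact in the open lower half-space. As $|\psi|>e>e^{1/2}$, the image avoids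
$N^*$, and $H\circ\psi=\mathrm{id}$.
\end{proof}

\subsection{The map}
Let $M_H=\max_{|x|\le e^A}|H(x)|$. Fix $q\in\mathbb N$ with $5^q\ge4A$ and put $n_j=5^{j+q}$ for $j\ge1$. Then
$n_j\ge20A$ and $n_j\equiv1\pmod4$. Choose $b_1\ge\max(e^{2A+4},e^2M_H,\mu^{-1})$, and let
\[
b_{j+1}=\mu b_j^{n_{j+1}},\qquad a_1=1,\qquad a_{j+1}=a_jb_j .
\]
If $b_j\ge b_1$, then $\mu b_j\ge1$ and $b_{j+1}\ge b_j^{n_{j+1}-1}\ge b_j^2$. Hence $b_j$ increases to
$\infty$. Put
\[
h_j(x)=a_{j+1}H\big(P_{n_j}(x/a_j)\big).
\]
If $|x|=a_je^\tau$, then $|P_{n_j}(x/a_j)|=e^{n_j\tau}$. So (H1) gives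
\begin{equation}\label{eq:inner}
h_j(x)=a_{j+1}P_{n_j}(x/a_j)\qquad\text{for }|x|\le a_je^{-1/n_j},
\end{equation}
while (H3), $P_5\circ P_{n_j}=P_{n_{j+1}}$ and homogeneity give, for $|x|\ge a_je^{A/n_j}$,
\begin{equation}\label{eq:outer}
h_j(x)=a_{j+1}\mu P_{n_{j+1}}(x/a_j)=a_{j+1}\mu b_j^{n_{j+1}}P_{n_{j+1}}(x/a_{j+1})=a_{j+2}P_{n_{j+1}}(x/a_{j+1}).
\end{equation}
The recursion for $b_j$ was chosen so that the right-hand side of \eqref{eq:outer} is that of
\eqref{eq:inner} for $j+1$. Thus $h_j=h_{j+1}$ on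
$\{a_je^{A/n_j}\le|x|\le a_{j+1}e^{-1/n_{j+1}}\}$. This shell contains the sphere $|x|=\sqrt{a_ja_{j+1}}$ in
its interior, as $b_j\ge e^{2A+4}$. We define
\[
f=h_1\ \text{ for }|x|\le\sqrt{a_1a_2},\qquad f=h_j\ \text{ for }\sqrt{a_{j-1}a_j}\le|x|\le\sqrt{a_ja_{j+1}},\ j\ge2 .
\]
Then $f=h_j$ holds even for $a_{j-1}e^{A/n_{j-1}}\le|x|\le a_{j+1}e^{-1/n_{j+1}}$ (for $j=1$: for
$|x|\le a_2e^{-1/n_2}$). Locally $f$ is one of the $h_j$, and these are $\kappa L^4$-maps by
Lemmas~\ref{lem:kappa} and~\ref{lem:power}. So $f$ is a $\kappa L^4$-map and \emph{$f$ is quasiregular}. Also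
$f(0)=0$.

\emph{$f$ is of transcendental type.} Let $x^*=\psi(0)$, so $H(x^*)=0$ and $e<|x^*|<e^A$. As $P_{n_j}$ is
surjective, there is $x_j$ with $P_{n_j}(x_j/a_j)=x^*$. Then $a_je^{1/n_j}<|x_j|<a_je^{A/n_j}$, so
$x_j\to\infty$ and $f(x_j)=h_j(x_j)=0$. On the other hand, by \eqref{eq:outer},
$|f|=a_{j+1}\mu b_j^{n_{j+1}/2}\ge a_{j+1}\mu b_j\ge a_{j+1}$ on $|x|=\sqrt{a_ja_{j+1}}$. So $f$ has no limit
in $\mathbb R^d\cup\{\infty\}$ at $\infty$.

\subsection{The trap}
We apply Lemma~\ref{lem:shells} with $s_0=a_1e^{-2/n_1}$, $s_j=a_je^{-1/n_j}$ and $t_j=a_je^{A/n_j}$ for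
$j\ge1$, that is,
\begin{gather*}
S_j=\{a_je^{-1/n_j}\le|x|\le a_je^{A/n_j}\},\qquad V_j=\{a_je^{A/n_j}<|x|<a_{j+1}e^{-1/n_{j+1}}\}\quad(j\ge1),\\
V_0=\{a_1e^{-2/n_1}<|x|<a_1e^{-1/n_1}\}.
\end{gather*}
With $g_j=1/(50n_j^2)$ as in \eqref{eq:pin}, the gate $G_j\subset S_j$ consists of the points
$a_jZ(\tau,c+\eta)$ such that
\[
-\tfrac1{n_j}\le\tau\le\tfrac A{n_j},\qquad |\eta|<\tfrac12,\qquad\text{and}\qquad
\big(|(\tau,\eta)|<g_j\ \text{ or }\ |\eta|<\varepsilon|\tau|\big).
\]
The condition $|\eta|<\frac12$ follows from the others, because $g_j<\frac12$ and $\varepsilon A/n_j<\frac12$.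
It is written to ensure that $c+\eta\in\operatorname{int}Q$. Since $Z$ is a
homeomorphism of $\mathbb R\times\operatorname{int}Q$ onto $\{x_d>0\}$, $G_j$ is relatively open in $S_j$. As
$g_j<1/n_j$, $G_j$ is the image of two convex truncated cones without apex and a ball that meets both, so it
is connected. It contains $a_jZ(-\frac1{n_j},c)$ and $a_jZ(\frac A{n_j},c)$. So
Lemma~\ref{lem:shells} applies to $W=V_0\cup\bigcup_{j\ge1}(G_j\cup V_j)$.

\begin{lemma}\label{lem:inv}
$f(W)\subset W$.
\end{lemma}

\begin{proof}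
\emph{Let $x\in V_0$,} $|x|=a_1e^\tau$. By \eqref{eq:inner}, $|f(x)|=a_2e^{n_1\tau}$ with
$n_1\tau\in(-2,-1)$. As $b_1e^{-2}>e^A$ and $n_2>1$, $f(x)\in V_1$.

\emph{Let $x\in V_j$, $j\ge1$,} $|x|=a_je^\tau$, so that $n_j\tau>A$. By \eqref{eq:outer} and (H3),
$|f(x)|=a_{j+1}\mu e^{5n_j\tau}>a_{j+1}\mu e^{5A}>a_{j+1}e^A$, and also
$|f(x)|=a_{j+2}(|x|/a_{j+1})^{n_{j+1}}<a_{j+2}e^{-1}$. So $f(x)\in V_{j+1}$.

\emph{Let $x\in G_j$,} $x=a_jZ(\tau,c+\eta)$. Here $f=h_j$, and by \eqref{eq:log}
\[
f(x)=a_{j+1}H(w),\qquad w=P_{n_j}(x/a_j)=Z(s,c+\eta'),\qquad s=n_j\tau\in[-1,A],\quad \eta'=n_j\eta .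
\]
Put $\zeta'=(s,\eta')$. Near the vertex we use the model of Section~\ref{sec:pinhole}; farther out, $x$ lies
in the cone and is sent into the shells.

\emph{Case 1: $|\zeta'|\le\frac12$.} By (H2), $f(x)=a_{j+1}Z(\tau'',c+\eta'')$ with
$(\tau'',\eta'')=2|\zeta'|\zeta'$, a vector of norm at most $\frac12$. If $|(\tau,\eta)|<g_j$, then
$|(\tau'',\eta'')|<2n_j^2g_j^2=g_{j+1}$ by \eqref{eq:pin}. Otherwise $|\eta|<\varepsilon|\tau|$, and
$(\tau'',\eta'')$ is a positive multiple of $(\tau,\eta)$, so $|\eta''|<\varepsilon|\tau''|$. In both cases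
$|\eta''|<\frac12$. Hence, if $f(x)\in S_{j+1}$, then $f(x)\in G_{j+1}$. If $f(x)\notin S_{j+1}$, then
$f(x)\in V_j\cup V_{j+1}$, because $a_{j+1}e^{-1/2}\le|f(x)|\le a_{j+1}e^{1/2}$ and
$b_j,b_{j+1}\ge e^{2A+4}$.

\emph{Case 2: $|\zeta'|>\frac12$.} Then $|(\tau,\eta)|>\frac1{2n_j}>g_j$, so $x$ is in the cone:
$|\eta'|<\varepsilon|s|<\frac12|s|$. From $\frac12<|\zeta'|<\frac32|s|$ we get $|s|>\frac14$.

Suppose first that $-1\le s\le1$. Then $|\eta'|<\varepsilon<\frac12$, so $(s,c+\eta')$ is a point of
$\mathbb R\times Q$ outside $\overline B((0,c),\frac12)$. By injectivity of $Z$ on $\mathbb R\times Q$,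
$w\notin N^*$. As $|w|\le e$, (H1) gives $H(w)=w$ and
$|f(x)|=a_{j+1}e^s$ with $\frac14<|s|\le1$. Since $1/n_{j+1}\le A/n_{j+1}\le\frac1{20}<\frac14$ and
$b_j,b_{j+1}\ge e^{2A+4}$, we have $f(x)\in V_j$ if $s<0$ and $f(x)\in V_{j+1}$ if $s>0$.

Suppose now that $1\le s\le A$. Then $|\eta'|<\varepsilon A$ and $|w|\le e^A$, so $e^{1/2}\le|H(w)|\le M_H$
by (H4). Since $A/n_{j+1}<\frac12$ and $M_H\le b_{j+1}e^{-2}$, $f(x)\in V_{j+1}$.
\end{proof}

\subsection{The Julia set is not empty}
This is known for all quasiregular maps of transcendental type \cite{BN}. Here is a direct argument from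
Lemma~\ref{lem:julia}. Let $Z_-$ be the restriction of $Z$ to $\mathbb R\times(e_1+Q)$, a homeomorphism onto
the closed lower half-space minus $0$, and put $\theta_j(x)=Z(n_j^{-1}Z_-^{-1}(x))$. Then
$P_{n_j}\circ\theta_j=\mathrm{id}$ and $|\theta_j(x)|=|x|^{1/n_j}$.

Let $\mathcal K$ be the closure of $\psi(B(0,\delta))$, a compact subset of the open lower half-space. The
map $Z_-^{-1}$ is Lipschitz on $\mathcal K$, and multiplication by $n_j^{-1}\le1$ maps
$Z_-^{-1}(\mathcal K)$ into the compact convex set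
$[0,A]\times[0,2]^{d-1}$, on which $Z$ is Lipschitz. So the maps $\theta_j$ are Lipschitz on $\mathcal K$ with
a constant that does not depend on $j$.

Let $R_j=\delta a_{j+1}$, $r_j=a_je^A$, and $\gamma_j(y)=a_j\theta_j(\psi(y/a_{j+1}))$ for $|y|<R_j$. As
$e<|\psi|<e^A$, we have $\gamma_j(B(0,R_j))\subset S_j\subset\overline B(0,r_j)$, so
$f(\gamma_j(y))=h_j(\gamma_j(y))=a_{j+1}H(\psi(y/a_{j+1}))=y$. The Lipschitz constant of $\gamma_j$ is at most
$Ca_j/a_{j+1}=C/b_j$ with $C$ independent of $j$. Let $j$ be so large that $C/b_j\le\frac12$ and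
$\delta b_j>\max(e^A,\mu^{-1})$. Then $R_j=\delta b_ja_j>r_j$. The
sphere $|x|=R_j$ lies in $V_j$, as $\delta<e^{-1}$, and on it, by \eqref{eq:outer},
\[
|f|=a_{j+1}\mu(\delta b_j)^{n_{j+1}}>a_{j+1}(\delta b_j)^{n_{j+1}-1}>a_{j+1}e^A=r_{j+1} .
\]
So Lemma~\ref{lem:julia} gives $J(f)\ne\emptyset$. By Lemmas~\ref{lem:shells} and~\ref{lem:inv},
Lemma~\ref{lem:trap} applies to $W$ and yields an unbounded hollow component $U$ of $\mathcal{QF}(f)$ with
$f(U)\subset U$. This proves Theorem~\ref{thm:A}. \qed

\section{Small dilatation in the plane: proof of Theorem~\ref{thm:B}(a)}\label{sec:Ba}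

\subsection{The idea: how large can the pinhole exponent be?}
Let $1<p<K$. We now want dilatation at most $K$ everywhere, and as much growth as possible. At the pinhole
we use the radial map $u\mapsto u|u|^{K-1}$, whose radial stretching is $K$ times its tangential one. In
the rest of the plane we change the degree from $n=n_j$ to $n+m=n_{j+1}$ by the polynomial
$\frac13v^n(2+v^m)$, which fixes $v=1$. Away from $|v|=1$ one of its two terms is dominated by the other, and
cutting it off costs a dilatation that tends to $1$ as $m\to\infty$. The natural coordinate at $v=1$ is now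
$u=m\log v$. A pinhole of radius $\hat g_j$ in this coordinate is mapped to one of radius about
$m_{j+1}\hat g_j^K$, up to a constant factor, so we need $\hat g_{j+1}\ge C m_{j+1}\hat g_j^K$.

The growth is governed by $f(a_j)=a_{j+1}$, so $\log\log a_{j+1}$ should be about $p\log\log a_j$. This leads
to $n_j\approx\exp(p^{j+q})$, so that $m_{j+1}\approx n_{j+2}\approx\exp(p^2p^{j+q})$. With the ansatz
$\hat g_j\approx\exp(-\Gamma p^{j+q})$ the condition is $p\Gamma\le K\Gamma-p^2$, up to constants. It can be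
satisfied exactly because $p<K$; we take $\Gamma=2p^2/(K-p)$ to have room for the constants.

\subsection{The local map}
Let $q\in\mathbb N$ and
\[
n_j=\lceil\exp(p^{j+q})\rceil,\qquad m_j=n_{j+1}-n_j,\qquad \nu_j=n_j/m_j .
\]
We first fix a small $\delta$ (depending only on $K$) and then a large $q$. The conditions on $q$, to hold for
all $j\ge1$, are
\begin{itemize}
\item[(q1)] $n_j\ge10$ and $n_{j+1}\ge2n_j$, so that $m_j\ge n_j\ge10$ and $\nu_j\in(0,1]$;
\item[(q2)] $\dfrac{2e^{-m_j}}{1-4(m_j+\frac12)e^{-m_j}}\le\dfrac{K-1}{K+1}$ (the denominator is positive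
by (q1));
\item[(q3)] $3/m_j<\delta/12$;
\item[(q4)] $\frac43n_{j+2}\le\exp(2p^2p^{j+q})$.
\end{itemize}
All hold for $q$ large; for (q4) note that $n_{j+2}\le2\exp(p^2p^{j+q})$.

Let $\nu\in(0,1]$. For $|u|\le1$ put
\[
E(u)=\nu u+\log\frac{2+e^u}3,\qquad \alpha=E'(0)=\nu+\tfrac13\in[\tfrac13,\tfrac43];
\]
the principal branch is defined since $\operatorname{Re}e^u>0$. For $|u|\le\frac12$ we have $|2+e^u|\ge2$ and
$|E''(u)|=\left|\frac{2e^u}{(2+e^u)^2}\right|\le\frac12e^{1/2}<1$, hence
\begin{equation}\label{eq:E}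
|E(u)-\alpha u|\le\tfrac12|u|^2,\qquad |E'(u)-\alpha|\le|u|\qquad(|u|\le\tfrac12).
\end{equation}
For $0<\delta\le\frac1{100}$ let
\[
\widetilde E(u)=\begin{cases}\alpha u(|u|/\delta)^{K-1},&|u|\le\delta,\\[1mm]
\alpha u+\frac{|u|-\delta}\delta\,(E(u)-\alpha u),&\delta\le|u|\le2\delta .\end{cases}
\]
This is continuous, and $\widetilde E=E$ on $|u|=2\delta$. For $|u|\le\delta$ its dilatation is $K$. For
$\delta\le|u|\le2\delta$ we use complex derivatives. Since $|\partial|u||=|\bar\partial|u||=\frac12$,
\eqref{eq:E} gives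
\[
|\bar\partial\widetilde E|\le\frac1{2\delta}\cdot\frac{(2\delta)^2}2=\delta,\qquad
|\partial\widetilde E|\ge\alpha-\frac1{2\delta}\cdot\frac{(2\delta)^2}2-2\delta\ge\frac13-3\delta .
\]
A map with $|\bar\partial g|\le k|\partial g|$, $k<1$, has dilatation at most $\frac{1+k}{1-k}$, which is at
most $K$ if $k\le\frac{K-1}{K+1}$. So $\widetilde E$ has dilatation at most $K$ if $\delta$ is small enough that
$\delta/(\frac13-3\delta)\le\frac{K-1}{K+1}$. We fix such a $\delta$; it does not depend on $\nu$.

Let $\chi_\pm$ be continuous and piecewise linear functions of $\log|v|$: $\chi_-=0$ for $\log|v|\le-2$ and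
$\chi_-=1$ for $\log|v|\ge-1$; $\chi_+=1$ for $\log|v|\le1$ and $\chi_+=0$ for $\log|v|\ge2$; both are linear
in between. With $n=n_j$, $m=m_j$, $\nu=\nu_j$, define $h_j:\mathbb C\to\mathbb C$ by
\[
h_j(v)=\begin{cases}\exp\widetilde E(u),& v=e^{u/m}\in N_j:=\{e^{u/m}:|u|\le2\delta\},\\[1mm]
\frac13v^n\big(2\chi_++\chi_-v^m\big),& v\notin N_j .\end{cases}
\]
For $v=e^{u/m}$ with $|u|=2\delta$ we have $\chi_\pm=1$ and
$\frac13v^n(2+v^m)=\frac13e^{\nu u}(2+e^u)=\exp E(u)=\exp\widetilde E(u)$, so $h_j$ is continuous.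

\emph{$h_j$ is $K$-quasiregular.} On $N_j$, $h_j$ is $\widetilde E$ composed with locally conformal maps. Where
$\chi_\pm\in\{0,1\}$ and $v\notin N_j$, it is a non-constant polynomial. In the two remaining shells we use a
local branch $\zeta=\log v$; derivatives are taken in $\zeta$, so
that $|\partial\chi_\pm|=|\bar\partial\chi_\pm|=\frac12$ where the function in question is not constant.
\begin{itemize}
\item If $-2\le\operatorname{Re}\zeta\le-1$, then $\log h_j=n\zeta+\xi+\mathrm{const}$ with
$\xi=\log(1+\frac12\chi_-e^{m\zeta})$. As $|e^{m\zeta}|\le e^{-m}$, the argument of the last logarithm has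
modulus at least $\frac12$, and $|\bar\partial\xi|\le\frac12e^{-m}$, $|\partial\xi|\le(m+\frac12)e^{-m}$.
\item If $1\le\operatorname{Re}\zeta\le2$, then $\log h_j=(n+m)\zeta+\xi+\mathrm{const}$ with
$\xi=\log(1+2\chi_+e^{-m\zeta})$. Again the argument of the logarithm has modulus at least $\frac12$, and
$|\bar\partial\xi|\le2e^{-m}$, $|\partial\xi|\le4(m+\frac12)e^{-m}$.
\end{itemize}
In both cases the quotient $|\bar\partial\log h_j|/|\partial\log h_j|$ is at most the left-hand side of (q2),
and the dilatation is at most $K$. So $h_j$ is locally Lipschitz (Lemma~\ref{lem:kappa}(iii)), its Jacobian is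
positive a.e., and it is $K$-quasiregular.

\subsection{The map}
Let $a_1=1$, $b_1=e^{10n_1}$, $b_{j+1}=\frac12b_j^{n_{j+1}}$ and $a_{j+1}=a_jb_j$. Then
$b_j\ge e^{10n_j}\ge e^{100}$ by induction, as $\frac12e^{10n_jn_{j+1}}\ge e^{10n_{j+1}}$. For
$a_je^2\le|z|\le a_{j+1}e^{-2}$,
\begin{equation}\label{eq:mid}
a_{j+1}h_j\Big(\frac z{a_j}\Big)=\frac{a_{j+1}}3\Big(\frac z{a_j}\Big)^{n_{j+1}}
=\frac23a_{j+2}\Big(\frac z{a_{j+1}}\Big)^{n_{j+1}}=a_{j+2}h_{j+1}\Big(\frac z{a_{j+1}}\Big).
\end{equation}
Hence $f(z)=a_{j+1}h_j(z/a_j)$ for $\sqrt{a_{j-1}a_j}\le|z|\le\sqrt{a_ja_{j+1}}$ (for $j=1$: for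
$|z|\le\sqrt{a_1a_2}$) defines a $K$-quasiregular map with $f(0)=0$, and $f(z)=a_{j+1}h_j(z/a_j)$ holds for
$a_{j-1}e^2\le|z|\le a_{j+1}e^{-2}$ (for $j=1$: for $|z|\le a_2e^{-2}$).

The points $z=a_jv$ with $v^{m_j}=-2$ are zeros of $f$: here $|v|=2^{1/m_j}<e$, so $\chi_\pm=1$, and
$v\notin N_j$ because $e^u\ne-2$ for $|u|\le2\delta$. These zeros tend to $\infty$ as $j\to\infty$, while
$f(a_j)=a_{j+1}\to\infty$. So $f$ is of transcendental type.

\subsection{The trap}
Near $|z|=a_j$ write $z=a_je^{u/m_j}$ with $|\operatorname{Im}u|\le\pi m_j$. In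
Lemma~\ref{lem:shells} take $s_0=a_1e^{-2}$, $s_j=a_je^{-1/m_j}$, $t_j=a_je^{3/m_j}$, so that
$V_0=\{a_1e^{-2}<|z|<a_1e^{-1/m_1}\}$ and, for $j\ge1$, $S_j=\{-1\le\operatorname{Re}u\le3\}$ and
$V_j=\{a_je^{3/m_j}<|z|<a_{j+1}e^{-1/m_{j+1}}\}$. Let $G_j$ be the set of $z\in S_j$ for which
\[
|u|<\hat g_j\quad\text{or}\quad|\operatorname{Im}u|<\tfrac14|\operatorname{Re}u|,\qquad\text{where}\quad
\hat g_j=\delta e^{-\Gamma p^{j+q}},\quad \Gamma=\frac{2p^2}{K-p}.
\]
On $G_j$ we have $|\operatorname{Im}u|<1<\pi m_j$, so $G_j$ is the homeomorphic image of two truncated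
cones and a disc meeting both. It is connected and relatively open in $S_j$, and it contains the points with
$u=-1$ and $u=3$. So Lemma~\ref{lem:shells} applies to $W=V_0\cup\bigcup_{j\ge1}(G_j\cup V_j)$.

\begin{lemma}\label{lem:inv2}
$f(W)\subset W$.
\end{lemma}

\begin{proof}
Let $z\in W$. The points outside the gates are covered by (1)--(3).

\emph{(1) $z\in V_j$, $j\ge1$, and $|z|\le a_je^2$.} Let $v=z/a_j$, so $|v|^{m_j}>e^3$ and $v\notin N_j$. If
$|v|\le e$, then $|h_j(v)|\ge\frac13(e^3-2)>e$. If $|v|\ge e$, then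
$|h_j(v)|\ge\frac13|v|^{n_{j+1}}(1-2e^{-m_j})\ge\frac16e^{n_{j+1}}>e$. In both cases
$|h_j(v)|\le\frac13(2|v|^{n_j}+|v|^{n_{j+1}})\le|v|^{n_{j+1}}\le e^{2n_{j+1}}<b_{j+1}e^{-1}$. So
$a_{j+1}e<|f(z)|<a_{j+2}e^{-1}$ and $f(z)\in V_{j+1}$.

\emph{(2) $a_je^2\le|z|\le a_{j+1}e^{-2}$, $j\ge1$.} By \eqref{eq:mid}, $|f(z)|$ is at least
$\frac13a_{j+1}e^{2n_{j+1}}>a_{j+1}e$ and at most $\frac23a_{j+2}e^{-2n_{j+1}}<a_{j+2}e^{-1}$. So
$f(z)\in V_{j+1}$.

\emph{(3) $a_ke^{-2}\le|z|<a_ke^{-1/m_k}$, $k\ge1$.} This covers $V_0$ (for $k=1$) and the rest of $V_{k-1}$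
(for $k\ge2$). With $v=z/a_k$ we have $|v|^{m_k}<e^{-1}$, hence $v\notin N_k$, and
\[
\tfrac13e^{-2n_k}\le\tfrac13|v|^{n_k}(2-e^{-1})\le|h_k(v)|\le\tfrac13(2+e^{-1})<\tfrac45<e^{-1/5}.
\]
Since $\frac13a_{k+1}e^{-2n_k}=\frac13a_kb_ke^{-2n_k}>a_ke^3$ and $1/m_{k+1}<\frac15$, $f(z)\in V_k$.

\emph{(4) $z\in G_j$.} We write $f(z)=a_{j+1}e^{\zeta'}$ with a suitable logarithm $\zeta'$ and put
$u'=m_{j+1}\zeta'$; thus $f(z)\in S_{j+1}$ if and only if $-1\le\operatorname{Re}u'\le3$. As
$e^{-1}<|z/a_j|<e$, both $\chi_\pm$ equal $1$ at $z/a_j$.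

\emph{(4a) $|u|\le\delta$.} Take $\zeta'=\alpha u(|u|/\delta)^{K-1}$. Then $|\zeta'|\le\frac43\delta<\pi$, so
$u'$ is the coordinate used to define $G_{j+1}$. Suppose first that $|u|<\hat g_j$. Since
$\alpha m_{j+1}\le\frac43n_{j+2}$, (q4) gives
\[
|u'|<m_{j+1}\alpha\,\delta^{1-K}\hat g_j^{\,K}\le\exp(2p^2p^{j+q})\,\delta\,e^{-K\Gamma p^{j+q}}
=\delta e^{-p\Gamma p^{j+q}}=\hat g_{j+1},
\]
because $2p^2=\Gamma(K-p)$. So $f(z)\in G_{j+1}$. Otherwise
$|\operatorname{Im}u|<\frac14|\operatorname{Re}u|$. As $u'$ is a positive multiple of $u$, the same inequality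
holds for $u'$, and $f(z)\in G_{j+1}$ or $f(z)\notin S_{j+1}$.

If $|u|\ge\delta$, then $|u|>\hat g_j$ and $u$ is in the cone. In this case we show that $f(z)\notin S_{j+1}$.

\emph{(4b) $\delta\le|u|\le2\delta$.} Here $|\operatorname{Re}u|\ge\frac\delta2$, and we may take
$\zeta'=\widetilde E(u)$, where $|\widetilde E(u)-\alpha u|\le2\delta^2$ by \eqref{eq:E}. So
$|\operatorname{Re}\zeta'|\ge\alpha\frac\delta2-2\delta^2\ge\frac\delta6-2\delta^2\ge\frac\delta{12}>\frac3{m_{j+1}}$
by (q3), and $f(z)\notin S_{j+1}$.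

\emph{(4c) $|u|\ge2\delta$.} Here $|\operatorname{Re}u|\ge\delta$ and $e^{\zeta'}=\frac13e^{\nu u}(2+e^u)$ with
$\nu=\nu_j$. If $\operatorname{Re}u\le-\delta$, then
\[
|e^{\zeta'}|\le\frac{2+e^{-\delta}}3=1-\frac{1-e^{-\delta}}3\le1-\frac\delta6\le e^{-\delta/6}.
\]
If $r=\operatorname{Re}u\in[\delta,3]$, then $|\operatorname{Im}u|<\frac r4<\frac\pi2$ and
\[
\operatorname{Re}e^u\ge e^r\cos\tfrac r4\ge(1+r)\Big(1-\frac{r^2}{32}\Big)\ge1+r-\frac{12r}{32}\ge1+\frac r2,
\]
so $|e^{\zeta'}|\ge\frac13(3+\frac r2)\ge1+\frac\delta6\ge e^{\delta/12}$. In both cases (q3) gives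
$f(z)\notin S_{j+1}$.

It remains to see where $f(z)$ lies in (4) if $f(z)\notin S_{j+1}$. We claim that always
$e^{-3}\le|e^{\zeta'}|\le e^6$. For $|u|\le2\delta$ we have $|\zeta'|\le\frac83\delta+2\delta^2<1$. For
$|u|\ge2\delta$ we have $|e^{\zeta'}|\le\frac13e^3(2+e^3)\le e^6$; if $\operatorname{Re}u>0$, then
$|e^{\zeta'}|\ge1$ by (4c); and if $\operatorname{Re}u<0$, then $\operatorname{Re}u\ge-1$ and
$|\operatorname{Im}u|<\frac14$, so $\operatorname{Re}e^u>0$ and
$|e^{\zeta'}|\ge\frac23e^{-1}\ge e^{-2}$. Since $b_j,b_{j+1}\ge e^{10}$, it follows that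
$f(z)\in V_j\cup V_{j+1}$ if $f(z)\notin S_{j+1}$.
\end{proof}

\subsection{The Julia set is not empty}
We use inverse branches at the zeros of $f$. For $\nu\in[0,1]$ let $F_\nu(u)=\frac13e^{\nu u}(2+e^u)$, and let
$u_0=\log2+i\pi$. Then $F_\nu(u_0)=0$ and $|F_\nu'(u_0)|=\frac232^\nu\ge\frac23$. By compactness there is
$s\in(0,\frac12]$, independent of $\nu$, with $|F_\nu'(u)-F_\nu'(u_0)|\le\frac13$ for $|u-u_0|\le s$. So
$|F_\nu(u)-F_\nu(u')|\ge\frac13|u-u'|$ on $\overline B(u_0,s)$. Hence $F_\nu$ is injective there,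
$|F_\nu|\ge s/3$ on the boundary circle, the image of $B(u_0,s)$ contains $B(0,s/3)$, and
$F_\nu^{-1}:B(0,s/3)\to B(u_0,s)$ is $3$-Lipschitz. Let
\[
\delta'=\min(s/3,e^{-2}),\quad R_j=\delta'a_{j+1},\quad r_j=a_je,\quad
\gamma_j(y)=a_j\exp\big(F_{\nu_j}^{-1}(y/a_{j+1})/m_j\big)\ \ (|y|<R_j).
\]
For $u\in B(u_0,s)$ we have $0<\operatorname{Re}u<2$, $|u|>2\delta$ and $|\operatorname{Im}u|<\pi m_j$. So
$e^{u/m_j}\notin N_j$ and $h_j(e^{u/m_j})=F_{\nu_j}(u)$. Thus $f\circ\gamma_j=\mathrm{id}$ and
$|\gamma_j|\le r_j$. The Lipschitz constant of $\gamma_j$ is at most $3e/(m_jb_j)\le\frac12$. For large $j$ we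
have $\delta'b_j>e^2$. Then $R_j>r_j$, and for $|z|=R_j\in[a_je^2,a_{j+1}e^{-2}]$, \eqref{eq:mid} gives
$|f(z)|=\frac13a_{j+1}(\delta'b_j)^{n_{j+1}}>a_{j+1}e=r_{j+1}$. By Lemma~\ref{lem:julia},
$J(f)\neq\emptyset$, and Lemma~\ref{lem:trap} gives the unbounded hollow component $U\supset W$ with
$f(U)\subset U$.

\subsection{Growth}
Let $T_j=\log a_j$ and $\beta_j=\log b_j$. From $\beta_{j+1}=n_{j+1}\beta_j-\log2$,
$\beta_1=10n_1$ and $\log n_i=p^{i+q}+O(e^{-p^{i+q}})$ we get
\[
\log\beta_j=\sum_{i=1}^jp^{i+q}+O(1)=\frac{p^{q+j+1}}{p-1}+O(1).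
\]
Since $\beta_j/\beta_{j-1}\to\infty$, we have $T_{j+1}=T_j+\beta_j\sim\beta_j$, and
\begin{equation}\label{eq:T}
\log T_{j+1}=\frac{p^{q+j+1}}{p-1}+O(1).
\end{equation}
Let $\Lambda(t)=\log M(e^t,f)$, which is non-decreasing by the maximum principle. We estimate
$\log\Lambda(t)/\log t$ from below on $[T_j,T_{j+1}]$, $j\ge2$; note that $T_j\ge T_2=10n_1\ge2$.

For $T_j\le t\le2T_j$ we have $\Lambda(t)\ge\Lambda(T_j)\ge T_{j+1}$, since $f(a_j)=a_{j+1}$, and
$\log T_{j+1}/\log(2T_j)\to p$ by \eqref{eq:T}.

For $2T_j\le t\le T_{j+1}-2$, \eqref{eq:mid} gives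
$\Lambda(t)\ge n_{j+1}(t-T_j)-\log3\ge\frac12n_{j+1}t-2$. So
\[
\log\Lambda(t)\ge p^{q+j+1}+\log t-O(1)\ge p\log t-O(1),
\]
because $(p-1)\log t\le(p-1)\log T_{j+1}=p^{q+j+1}+O(1)$.

For $T_{j+1}-2\le t\le T_{j+1}$ use monotonicity and the estimate at $T_{j+1}-2$.

Hence the lower limit in Theorem~\ref{thm:B}(a) is at least $p$. At $t=T_{j+1}-2$ we have
$\Lambda(t)\le T_{j+2}$ by (2) in the proof of Lemma~\ref{lem:inv2}, and
$\log T_{j+2}/\log(T_{j+1}-2)\to p$ by \eqref{eq:T}. So it equals $p$, and
Theorem~\ref{thm:B}(a) is proved. \qed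

\section{Fast growth: proof of Theorem~\ref{thm:B}(b)}\label{sec:Bb}

\subsection{Facts used}
Let $f$ be quasiregular of transcendental type on $\mathbb C$, let $M(r)=M(r,f)$, and let $M^k$ be the $k$-th
iterate of $r\mapsto M(r)$.
\begin{itemize}
\item[(F1)] $J(f)$ is infinite (Bergweiler and Nicks \cite{BN}).
\item[(F2)] For all large $R$ the \emph{fast escaping set}
\[
A(f)=\{z:\ \exists L\in\mathbb N\ \forall k\in\mathbb N:\ |f^{k+L}(z)|\ge M^k(R)\}
\]
is non-empty and independent of $R$, and all its components are unbounded (Bergweiler, Drasin and Fletcher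
\cite{BDF}).
\item[(F3)] Let $w_1\ne w_2$ and $\Omega=\mathbb C\setminus\{w_1,w_2\}$. There are $c_0>0$ and $R_1\ge e^e$
such that the hyperbolic density of $\Omega$ is at least $c_0/(|z|\log|z|)$ for $|z|\ge R_1$.
\item[(F4)] A compact plane set of capacity zero has one-dimensional Hausdorff measure zero.
\end{itemize}
Hyperbolic metrics have curvature $-1$. We also need three lemmas.

\begin{lemma}\label{lem:conn}
A closed set $C\subset\mathbb C$ of capacity zero contains no unbounded connected set $X$.
\end{lemma}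

\begin{proof}
Suppose that $X\subset C$ is connected and unbounded, and let $x\in X$. For $0<t\le1$ the circle $|z-x|=t$
meets $X$, since otherwise it would separate $X$. So the $1$-Lipschitz function $z\mapsto|z-x|$ maps the
compact set $C\cap\overline B(x,1)$ onto $[0,1]$. By (F4) this is impossible.
\end{proof}

\begin{lemma}\label{lem:Jinv}
$f(J(f))\subset J(f)$.
\end{lemma}

\begin{proof}
Suppose that $f(x)\in\mathcal{QF}(f)$. Let $V\ni f(x)$ be open such that
$C=\mathbb C\setminus\bigcup_{k\ge1}f^k(V)$ has positive capacity, and put $B_r=B(f(x),r)$. Points have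
capacity zero, and $C\setminus\{f(x)\}$ is the union of the closed sets
$C\setminus B_{1/n}$. So $C\setminus B_r$ has positive capacity for some $r>0$. The forward images of the
neighborhood $f^{-1}(V\cap B_r)$ of $x$ all lie in
$B_r\cup\bigcup_{k\ge1}f^k(V)$, and hence omit $C\setminus B_r$. So $x\in\mathcal{QF}(f)$.
\end{proof}

\begin{lemma}\label{lem:dist}
Let $F:\mathbb D\to\mathbb D$ be $Q$-quasiregular and non-constant, where $\mathbb D$ is the unit disc and
$Q\ge1$. Then the hyperbolic distance $\varrho$ satisfies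
$\varrho(F(x),F(y))\le Q\big(\varrho(x,y)+2\log4\big)+2\log2$.
\end{lemma}

\begin{proof}
Write $F=G\circ\varphi$ with $\varphi:\mathbb D\to\mathbb D$ $Q$-quasiconformal and $G:\mathbb D\to\mathbb D$
holomorphic. By the Schwarz--Pick lemma it suffices to treat $\varphi$, and we may assume $x\ne y$. Let
$\mu(r)$, $0<r<1$, be the modulus of the Gr\"otzsch ring $\mathbb D\setminus[0,r]$. Put $\varrho=\varrho(x,y)$
and $\varrho'=\varrho(\varphi(x),\varphi(y))$. Then
$\mu(\tanh\frac{\varrho'}2)\ge\frac1Q\mu(\tanh\frac\varrho2)$ \cite[Ch.~II.3]{LV}. Using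
$\mu(r)\mu(\sqrt{1-r^2})=\pi^2/4$ this becomes $\mu(1/\cosh\frac{\varrho'}2)\le Q\mu(1/\cosh\frac\varrho2)$.
Since $\log\frac1r<\mu(r)<\log\frac4r$, we get
\[
\log\cosh\tfrac{\varrho'}2\le Q\big(\log4+\log\cosh\tfrac\varrho2\big),
\]
and the claim follows from $\frac s2-\log2\le\log\cosh\frac s2\le\frac s2$ for $s\ge 0$.
\end{proof}

\subsection{The setting}
Let $f$ be as in Theorem~\ref{thm:B}(b), and suppose that $U$ is an \emph{unbounded} hollow quasi-Fatou
component. Choose $p'$ strictly between $K$ and the lower limit, and $R>e^e$ such that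
$M(r)\ge\exp((\log r)^{p'})$ for $r\ge R$ and (F2) holds for $R$. Then $M(r)>r$ for $r\ge R$, and
\begin{equation}\label{eq:Mk}
\log\log M^k(R)\ge(p')^k\log\log R .
\end{equation}

\emph{An open set $D$ with $\partial D\subset U$ and $D\cap J(f)\ne\emptyset$.} Let $E$ be a bounded component
of $\mathbb C\setminus U$ and let $B(0,r)\supset E$. Then $E$ is a component of the compact set
$X=(\mathbb C\setminus U)\cap\overline B(0,r)$.
In a compact set, a component is the intersection of the relatively open and closed subsets containing it. By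
compactness there is such a subset $X_1\supset E$ of $X$ that does not meet $\partial B(0,r)$. Then
$X_1$ is compact, and $X_2=(\mathbb C\setminus U)\setminus X_1$ is closed, being the union of
$X\setminus X_1$ and $(\mathbb C\setminus U)\setminus B(0,r)$. Choose $t>0$ smaller than the distance of $X_1$
and $X_2$ (any $t>0$ if $X_2=\emptyset$), and put
\[
D=\{z:\operatorname{dist}(z,X_1)<t\},\qquad\gamma=\partial D .
\]
$D$ is open and bounded, and points of $\gamma$ have distance $t$ from $X_1$, so they are neither in $X_1$ nor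
in $X_2$. Thus $\gamma$ is a compact subset of $U$.

The set $E$ is non-empty, closed and bounded, so $\partial E\ne\emptyset$. A point of $E$ with a disc about it
disjoint from $U$ is interior to $E$. Hence $\partial E\subset\partial U$. Finally $\partial U\subset J(f)$,
because $U$ is a component of the open set $\mathcal{QF}(f)$. So $D\supset E$ meets $J(f)$.

Put $M_k=\max_\gamma|f^k|$ and $m_k=\min_\gamma|f^k|$. The set $f^k(D)$ is open and bounded, and
$\partial f^k(D)\subset f^k(\gamma)$. A point of largest modulus in $f^k(\overline D)$ is not in the open set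
$f^k(D)$, so $M_k=\max_{\overline D}|f^k|$.

\subsection{Five steps to a contradiction}
\emph{Step 1: there is $c>0$ with $\log\log M_k\ge c(p')^k$ for large $k$.} Since $D$ is a neighborhood of a
point of $J(f)$, the closed set $\mathbb C\setminus\bigcup_{k\ge1}f^k(D)$ has capacity zero. By (F2) and
Lemma~\ref{lem:conn} it does not contain a component of $A(f)$. So some $f^m(D)$ meets $A(f)$. Since
$f^m(z)\in A(f)$ implies $z\in A(f)$ (replace $L$ by $L+m$), $D$ meets $A(f)$. Hence there is $L$ with
$M_{k+L}\ge M^k(R)$ for all $k$, and \eqref{eq:Mk} gives the claim with $c=(p')^{-L}\log\log R$.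

\emph{Step 2: distortion.} By (F1) there are distinct $w_1,w_2\in J(f)$; let
$\Omega=\mathbb C\setminus\{w_1,w_2\}$. By the forward invariance of $\mathcal{QF}(f)$ shown in the
proof of Lemma~\ref{lem:trap}, $f^k(U)\subset\mathcal{QF}(f)\subset\Omega$. In particular $U$ and $\Omega$ are
hyperbolic. The map $f^k$ is $K^k$-quasiregular.
Lift $f^k:U\to\Omega$ to the universal covers and apply Lemma~\ref{lem:dist}. For hyperbolic distances in $U$
and $\Omega$ this gives
\[
d_\Omega(f^k(x),f^k(y))\le K^k\big(d_U(x,y)+2\log4\big)+2\log2\le C_YK^k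
\]
for all $x,y$ in a given compact set $Y\subset U$ and all $k\ge1$. By (F3) the function
$\lambda(z)=\log\log\max(|z|,R_1)$ is Lipschitz with constant $1/c_0$ with respect to $d_\Omega$. So
\begin{equation}\label{eq:dist}
|\lambda(f^k(x))-\lambda(f^k(y))|\le C_Y'K^k\qquad(x,y\in Y,\ k\ge1).
\end{equation}
Apply this with $Y=\gamma$. Since $p'>K$, Step 1 yields
$\lambda\ge c(p')^k-C'_\gamma K^k\ge\frac c2(p')^k$ on $f^k(\gamma)$ for large $k$. Hence
$m_k\to\infty$ and $\log\log m_k\ge\frac c2(p')^k$ for large $k$.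

\emph{Step 3: $B(0,m_l)\subset f^l(D)$ for all large $l$.} By Lemma~\ref{lem:Jinv}, each $f^{k_0}(D)$ is a
neighborhood of a point of $J(f)$. So $\bigcup_{k>k_0}f^k(D)$ is $\mathbb C$ minus a set of capacity zero.
Therefore $f^k(D)$ meets $B(0,1)$ for infinitely many $k$. Choose such a $k$ with $m_l>1+|f(0)|$ for all
$l\ge k$. The disc $B(0,m_k)$ meets $f^k(D)$ but not $\partial f^k(D)\subset f^k(\gamma)$. So
$B(0,m_k)\subset f^k(D)$. Then $f(0)\in f^{k+1}(D)$ and $|f(0)|<m_{k+1}$, so $B(0,m_{k+1})$ meets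
$f^{k+1}(D)$, and as before $B(0,m_{k+1})\subset f^{k+1}(D)$. Continue inductively.

\emph{Step 4: $f(U)\subset U$.} Here the unboundedness of $U$ is used. For large $l$, $U$ meets
$B(0,m_l)\subset f^l(D)$; it is connected and unbounded, while $f^l(D)$ is bounded. So $U$ meets
$\partial f^l(D)\subset f^l(\gamma)\subset f^l(U)$. As $f^l(U)$ is a connected subset of $\mathcal{QF}(f)$, it
follows that $f^l(U)\subset U$ for all large $l$. Then $f^{l+1}(U)\subset f(U)\cap U$. So $f(U)$, a connected
subset of $\mathcal{QF}(f)$, meets $U$, and $f(U)\subset U$.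

\emph{Step 5: conclusion.} By Step 4, $Y=\gamma\cup f(\gamma)$ is a compact subset of $U$. Since
$M_{l+1}=\max_{f(\gamma)}|f^l|$ and $m_l=\min_\gamma|f^l|$, \eqref{eq:dist} gives
\[
\log\log M_{l+1}-\log\log m_l\le C'K^l\qquad\text{for large }l .
\]
On the other hand, by continuity and Step 3,
$M_{l+1}=\max_{\overline D}|f^{l+1}|=\sup_{f^l(D)}|f|\ge M(m_l)$, so
$\log\log M_{l+1}\ge p'\log\log m_l$ as soon as $m_l\ge R$. With Step 2,
\[
(p'-1)\tfrac c2(p')^l\le(p'-1)\log\log m_l\le C'K^l\qquad\text{for all large }l,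
\]
which contradicts $p'>K$. So every hollow quasi-Fatou component is bounded, and Theorem~\ref{thm:B}(b) is
proved. \qed

\begin{thebibliography}{9}

\bibitem{BDF} W. Bergweiler, D. Drasin and A. Fletcher, \emph{The fast escaping set for quasiregular
mappings}, Anal. Math. Phys. \textbf{4} (2014), 83--98.

\bibitem{BN} W. Bergweiler and D. A. Nicks, \emph{Foundations for an iteration theory of entire quasiregular
maps}, Israel J. Math. \textbf{201} (2014), 147--184.

\bibitem{LV} O. Lehto and K. I. Virtanen, \emph{Quasiconformal Mappings in the Plane}.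

\bibitem{Nicks} \emph{Dynamics of quasiregular maps},
\texttt{https://www.math.stonybrook.edu/\textasciitilde{}waterman/AMSSec/Nicks.pdf}.

\end{thebibliography}

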